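\title{Intersecting families of bounded dimension}

\begin{abstract}
Let $J(n,k,\omega)$ be the largest number of pairwise intersecting $\omega$-subsets of an $n$-set whose characteristic vectors span a space of dimension at most $k$, and let $M(m,k,w)$ be the largest number of $(0,1)$-vectors with exactly $w$ ones in a $k$-dimensional subspace of $\mathbb{R}^m$. We prove the conjecture that $J(n,k,\omega)=M(n-1,k,\omega-1)$ whenever $k\le n-1$ and $\omega\le n/2$, so that no intersecting family is larger than the best star. We determine $J(n,k,\omega)$ for all parameters, show that extremal families other than stars exist exactly when $\omega+1\le k\le 2\omega-1$, and show that the extremal family is unique when $k\ge 2\omega\ge 4$. The proof extracts from the family a sequence of linear relations with positive coefficients on disjoint blocks of points, and uses these relations in a random chain argument for $k\le 2\omega-1$ and in a polynomial dimension count for $k\ge 2\omega$.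
\end{abstract}

\section{Introduction}\label{sec:intro}

We identify a subset of a finite set $X$ with its characteristic vector in $\mathbb{R}^X$. The \emph{dimension} $\dim\mathcal F$ of a family $\mathcal F$ of subsets is the dimension of the real vector space spanned by these vectors; it does not change if unused points are added to $X$. The dimension counts degrees of freedom: if $\dim\mathcal F=k$, then some $k$ coordinates determine all the others on the span, so a member of $\mathcal F$ is determined by its trace on $k$ suitable points. A family is \emph{$\omega$-uniform} if all its members have $\omega$ elements, \emph{intersecting} if $\langle x,y\rangle=|x\cap y|\ge1$ for all members $x,y$, and a \emph{star} if some point, a \emph{center}, lies in all members. We ask how large an intersecting $\omega$-uniform family can be when its dimension, and not only its number of points, is bounded.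

Let $E(n,w)$ be the set of vectors in $\{0,1\}^n$ with exactly $w$ ones. For positive integers $\omega\le n$ and $k\le n$ put
\[
J(n,k,\omega)=\max\{|\mathcal F| : \mathcal F\subset E(n,\omega),\ \mathcal F \text{ intersecting},\ \dim\mathcal F\le k\}.
\]
The same question without the intersection condition is described, for $1\le k\le m$ and $0\le w\le m$, by
\[
M(m,k,w)=\max |U\cap E(m,w)|,
\]
the maximum over all $k$-dimensional subspaces $U$ of $\mathbb{R}^m$. Since every subspace of dimension at most $k$ lies in one of dimension $k$, this is the largest size of a family in $E(m,w)$ of dimension at most $k$. Its value is known.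

\begin{theorem}[Ahlswede, Aydinian, Khachatrian]\label{thm:AAK}
Let $w,k,m$ be positive integers with $w,k\le m$. Then $M(m,k,w)=M(m,k,m-w)$, and for $w\le m/2$
\[
M(m,k,w)=\begin{cases}
\binom{k}{w} & \text{if } 2w\le k,\\[2pt]
2^{2w-k}\binom{2(k-w)}{k-w} & \text{if } k\le 2w\le 2(k-1),\\[2pt]
2^{k-1} & \text{if } k-1\le w.
\end{cases}
\]
\end{theorem}

When the dimension is unrestricted, the Erd\H{o}s--Ko--Rado theorem gives the answer: for $2\omega\le n$,
\begin{equation}\label{eq:EKR}
J(n,n,\omega)=J(n,n-1,\omega)=\binom{n-1}{\omega-1},
\end{equation}
the size of the star of all $\omega$-sets through one point. For general $k$ it is natural to guess that a star is still best, and the best star is easy to describe. Let $\omega\ge2$, let $U\subset\mathbb{R}^{n-1}$ be a $k$-dimensional subspace attaining $M(n-1,k,\omega-1)$, and consider the linear map $x\mapsto\bigl(\frac1{\omega-1}\sum_i x_i,\;x\bigr)$ from $\mathbb{R}^{n-1}$ to $\mathbb{R}^n$. It sends each $x\in E(n-1,\omega-1)$ to $(1,x)$, that is, it adds a new point to every set, and it sends $U$ to a space of dimension $k$. The center costs no dimension, because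 its coordinate is a linear function of the others. Hence, for $k\le n-1$,
\begin{equation}\label{eq:lift}
J(n,k,\omega)\ge M(n-1,k,\omega-1),
\end{equation}
and deleting the center of a star shows that no star does better. Conjecture~2 of \cite{source} asserts that equality holds in \eqref{eq:lift} for all $k\le n-1$ and $\omega\le n/2$. For $\omega=2$ this can be seen at once: pairwise intersecting edges form a star or a triangle, a star with $m$ edges has dimension $m$, a triangle has three edges and dimension $3$, and so $J(n,k,2)=k=M(n-1,k,1)$ for $n\ge4$ and $k\le n-1$.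

We prove the conjecture. Throughout, $d=\omega-1$, and $\binom ab=0$ if $b<0$ or $b>a$. For $\omega\ge2$ and $k\ge1$ put
\begin{equation}\label{eq:g}
g(k)=\begin{cases}
2^{k-1} & \text{if } k\le\omega,\\[2pt]
2^{2d-k}\binom{2(k-d)}{k-d} & \text{if } \omega\le k\le 2d,\\[2pt]
\binom kd & \text{if } k\ge 2d.
\end{cases}
\end{equation}
The formulas agree where they overlap: both give $2^d$ at $k=\omega$, and both give $\binom{2d}{d}$ at $k=2d$.

\begin{theorem}\label{thm:main}
Let $\omega\ge2$, and let $\mathcal F$ be a nonempty intersecting family of $\omega$-subsets of a finite set, of any size, with $\dim\mathcal F\le k$. Then $|\mathcal F|\le g(k)$. Consequently $J(n,k,\omega)=M(n-1,k,\omega-1)$ for all $k\le n-1$ and $1\le\omega\le n/2$.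
\end{theorem}

\begin{theorem}\label{thm:second}
\begin{enumerate}
\item[(a)] $J(n,k,\omega)=M(n-1,k,\omega-1)$ if $\omega\le n/2$ and $k\le n-1$; $J(n,n,\omega)=\binom{n-1}{\omega-1}$ if $\omega\le n/2$; and $J(n,k,\omega)=M(n,k,n-\omega)$ if $\omega>n/2$.
\item[(b)] Let $\omega\ge2$ and $k\ge2\omega$. If $\mathcal F$ is intersecting and $\omega$-uniform, $\dim\mathcal F\le k$ and $|\mathcal F|=\binom{k}{\omega-1}$, then there are a set $K$ with $|K|=k$ and a point $c\notin K$ such that $\mathcal F=\{\{c\}\cup S: S\subset K,\ |S|=\omega-1\}$.
\item[(c)] Let $\omega\ge2$. If $\omega+1\le k\le2\omega-1$ and $n\ge2\omega-1$, there is an intersecting family in $E(n,\omega)$ of dimension at most $k$ with $g(k)$ members that is not a star. If $k\le\omega$, every intersecting $\omega$-uniform family of dimension at most $k$ with $g(k)=2^{k-1}$ members is a star.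
\end{enumerate}
\end{theorem}

Thus, for $k\le n-1$ and $\omega\le n/2$, extremal families other than stars exist exactly when $\omega+1\le k\le2\omega-1$, and for $k\ge2\omega\ge4$ the extremal family is unique up to relabeling the points. The triangle is the case $\omega=2$, $k=3$. These ties show that the bound cannot be proved by arguing that an extremal family must be a star.

The three ranges of $k$ need different arguments. For $k\le\omega$ the bound $2^{k-1}$ holds for every uniform family (Section~\ref{sec:small}). For larger $k$ we first find, in an arbitrary family, disjoint blocks of points that carry linear relations with positive coefficients (Section~\ref{sec:blocks}). Positive relations produce antichains, and a random chain argument settles $\omega+1\le k\le2\omega-1$ (Section~\ref{sec:middle}). For $k\ge2\omega$ the same relations bound the dimension of a space of polynomial functions on the family (Section~\ref{sec:large}), and the equality case of that bound in degree two leads to part (b) (Section~\ref{sec:unique}). Examples \ref{ex:k4} and \ref{ex:omega3} carry out both methods by hand for $\omega=3$.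

\section{Product families and the reduction to one inequality}\label{sec:products}

We first record two properties of $g$. With $a=k-d$, the ratio $g(k+1)/g(k)$ equals $2$ in the first range of \eqref{eq:g}, $\frac{2a+1}{a+1}$ in the second and $\frac{k+1}{k+1-d}$ in the third, so $g$ is strictly increasing. Also $\binom{2d+1}{d}=\frac12\binom{2d+2}{d+1}$, so the middle formula remains valid at $k=2d+1$:
\begin{equation}\label{eq:gmiddle}
g(k)=2^{2d-k}\binom{2a}{a}\qquad\text{for }\omega\le k\le2\omega-1,\quad a=k-d.
\end{equation}

The values of $g$ come from one construction. Let $Y_0,\dots,Y_r$ be disjoint sets and $1\le u_i\le|Y_i|$. The \emph{product family} consists of all subsets of $\bigcup_iY_i$ that meet each $Y_i$ in exactly $u_i$ points; we say that it has \emph{factors} $(|Y_i|,u_i)$. It is $(\sum u_i)$-uniform and has $\prod\binom{|Y_i|}{u_i}$ members. On its span, $\sum_{j\in Y_i}x_j=\frac{u_i}{u_0}\sum_{j\in Y_0}x_j$ for $1\le i\le r$. These $r$ equations are independent, so the dimension is at most $1+\sum_{i=0}^r(|Y_i|-1)$. A factor $(1,1)$ is a \emph{fixed point} and a factor $(2,1)$ is a \emph{pair}.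 Each of the following families is $\omega$-uniform, has dimension at most $k$ and has $g(k)$ members:
\begin{itemize}
\item for $k\le\omega$: $\omega-k+1$ fixed points and $k-1$ pairs;
\item for $\omega\le k\le2d$: a fixed point, a factor $(2a,a)$ and $2d-k$ pairs;
\item for $k\ge2d$: a fixed point and a factor $(k,d)$;
\item for $\omega+1\le k\le2\omega-1$: a factor $(2a-1,a)$ and $2\omega-1-k$ pairs.
\end{itemize}
The first three are stars. The fourth comes from the identity $\binom{2a}{a}=2\binom{2a-1}{a}$, which lets us trade a fixed point and a factor $(2a,a)$ for a factor $(2a-1,a)$ and a pair.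

\begin{proof}[Proof of the first half of Theorem~\ref{thm:second}(c)]
Take the fourth family; here $a\ge2$. Its members have $a+(2\omega-1-k)=\omega$ elements, it lives on $(2a-1)+2(2\omega-1-k)=2\omega-1$ points, its dimension is at most $1+(2a-2)+(2\omega-1-k)=k$, and its size is $2^{2\omega-1-k}\binom{2a-1}{a}=2^{2d-k}\binom{2a}{a}=g(k)$ by \eqref{eq:gmiddle}. Two $a$-subsets of a $(2a-1)$-set meet, so the family is intersecting. Since $a<2a-1$, every point is avoided by some member, so it is not a star.
\end{proof}

Next we show that the second sentence of Theorem~\ref{thm:main} and Theorem~\ref{thm:second}(a) follow from the bound $|\mathcal F|\le g(k)$. Let $\omega\le n/2$ and $k\le n-1$. If $\omega=1$, then $J(n,k,1)=1=M(n-1,k,0)$. If $\omega\ge2$, then $1\le d\le(n-1)/2$, and Theorem~\ref{thm:AAK} with $m=n-1$, $w=d$ gives $M(n-1,k,d)=g(k)$: its three cases are $k\ge2d$, $\omega\le k\le2d$ and $k\le\omega$. With \eqref{eq:lift} we obtain $g(k)\le J(n,k,\omega)\le g(k)$. This is the first case of (a), and the second is \eqref{eq:EKR}. If $\omega>n/2$, any two $\omega$-subsets of an $n$-set meet, so $J(n,k,\omega)=M(n,k,\omega)=M(n,k,n-\omega)$.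

\begin{remark}
The hypothesis $\omega\le n/2$ is used only to evaluate $M(n-1,k,d)$, and $k\le n-1$ is needed for $M(n-1,k,d)$ to be defined. The bound $|\mathcal F|\le g(k)$ will be proved without Theorem~\ref{thm:AAK}. Adding a common point to a $d$-uniform family, as in \eqref{eq:lift}, we see that this bound contains the upper bound of Theorem~\ref{thm:AAK}.
\end{remark}

Since $g$ is increasing, Theorem~\ref{thm:main} follows from the statement
\begin{equation}\label{eq:goal}
\dim\mathcal F=k\quad\Longrightarrow\quad|\mathcal F|\le g(k).
\end{equation}
From now on $\omega\ge2$, and $\mathcal F$ is a nonempty intersecting $\omega$-uniform family. Let $X$ be the union of its members, $V\subset\mathbb{R}^X$ its span, $k=\dim V$, and let $v_j\in V^*$ be the restriction to $V$ of the $j$-th coordinate. The functionals $v_j$ $(j\in X)$ are nonzero and span $V^*$, and a functional that vanishes on $\mathcal F$ is zero. Uniformity enters through the single functional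
\[
\sigma=\frac1\omega\sum_{j\in X}v_j,\qquad \sigma=1 \text{ on } \mathcal F .
\]

\section{Dimension at most $\omega$}\label{sec:small}

The following proposition gives \eqref{eq:goal} for $k\le\omega$. It also gives the second half of Theorem~\ref{thm:second}(c): a family of dimension at most $k$ with $2^{k-1}$ members has dimension exactly $k$ by the inequality, and is then a star.

\begin{proposition}\label{prop:small}
We have $|\mathcal F|\le2^{k-1}$, and if equality holds, then $\mathcal F$ is a star.
\end{proposition}

\begin{proof}
Choose $k$ coordinate functionals that form a basis of $V^*$, say $v_1,\dots,v_k$, and write $\sigma=\sum_{i\le k}\gamma_iv_i$. The map $x\mapsto(x_1,\dots,x_k)$ is injective on $V$ and sends $\mathcal F$ into $H=\{z\in\{0,1\}^k:\sum\gamma_iz_i=1\}$. Some $\gamma_i$ is nonzero, and of two points of the cube that differ only in coordinate $i$ at most one lies in $H$. Hence $|\mathcal F|\le|H|\le2^{k-1}$.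

Suppose that $|\mathcal F|=2^{k-1}$, so that $\mathcal F$ maps onto $H$ and $|H|=2^{k-1}$. Let $\gamma_1,\dots,\gamma_s$ be the nonzero coefficients.

If $s\ge3$, fix $z_4,\dots,z_k$ and replace $z_i$ by $1-z_i$ for those $i\le3$ with $\gamma_i<0$. The admissible triples $(z_1,z_2,z_3)$ then solve an equation with positive coefficients, so, viewed as subsets of $\{1,2,3\}$, none contains another. The three chains $\emptyset\subset1\subset12\subset123$, $2\subset23$, $3\subset13$ cover all subsets, so there are at most three such triples. Then $|H|\le\frac38 2^k<2^{k-1}$, a contradiction. (This is a special case of Erd\H{o}s' Littlewood--Offord theorem.)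

If $s=1$, then $\gamma_1x_1=1$ on $\mathcal F$, so $x_1=1$ on $\mathcal F$ and the point $1$ is a center.

If $s=2$, the equation $\gamma_1z_1+\gamma_2z_2=1$ has two solutions in $\{0,1\}^2$. The point $(0,0)$ is not a solution, and two solutions cannot differ in one coordinate only, so they are $(1,0)$ and $(0,1)$. Hence $x_2=1-x_1$ on $\mathcal F$, and the $k-1$ bits $x_1,x_3,\dots,x_k$ take all values in $\{0,1\}^{k-1}$. Every coordinate $x_j$ is an affine function $\beta_0+\sum\beta_ix_i$ of these bits with values in $\{0,1\}$. Each $\beta_i$ with $i\ge1$ is a difference of two values, hence $0$ or $\pm1$, and $\sum_{i\ge1}|\beta_i|$ is the difference of the largest and the smallest value, hence at most $1$. So $x_j$ is a constant, a bit, or the complement of a bit. Take two members with complementary bits. They meet in some point $j$, and $x_j$ takes the value $1$ on both, which is possible only if $x_j$ is the constant $1$. So $j$ is a center.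
\end{proof}

The intersection property was used only in the last step. For $k=\omega+1$ it begins to affect the bound itself: the product of $\omega$ pairs has dimension at most $\omega+1$ and $2^\omega$ members, while $g(\omega+1)=\frac34\,2^\omega$ by \eqref{eq:gmiddle}.

\section{Blocks and chains}\label{sec:blocks}

A product family comes with disjoint blocks of points on which the coordinate sum is prescribed. An arbitrary family has no such structure, but a weaker one survives. What matters about an equation $\sum_{j\in T}\alpha_jx_j=\text{const}$ with all $\alpha_j>0$ is that its $(0,1)$-solutions form an \emph{antichain}: none is a proper subset of another. The functional $\sigma$ has positive coefficients, and we use it repeatedly to produce such equations, each on a new block, with right-hand side determined by the earlier blocks.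

\begin{lemma}\label{lem:blocks}
There are disjoint sets $T_0,\dots,T_t\subset X$, with sizes $\tau_i=|T_i|$ and union $T$, and numbers $\alpha_j>0$ $(j\in T)$ such that
\begin{enumerate}
\item[(i)] the functionals $v_j$ $(j\in T)$ span $V^*$;
\item[(ii)] $\sum_{j\in T_0}\alpha_jv_j=\sigma$, and for $i\ge1$, $\sum_{j\in T_i}\alpha_jv_j$ is a linear combination of the $v_j$ with $j\in T_0\cup\dots\cup T_{i-1}$;
\item[(iii)] $\tau_0\ge1$, $\tau_i\ge2$ for $i\ge1$, and $k=\tau_0+\sum_{i\ge1}(\tau_i-1)$; that is, $|T|=k+t$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $T_0\subset X$ be minimal under inclusion among the sets for which $\sigma=\sum_{j\in T_0}\alpha_jv_j$ with all $\alpha_j>0$; the set $X$ has this property, and $T_0\neq\emptyset$ as $\sigma\ne0$. The $v_j$ $(j\in T_0)$ are linearly independent (this is Carath\'eodory's theorem for cones). Indeed, given a nontrivial relation $\sum\beta_jv_j=0$, we may assume that some $\beta_j$ is positive; with $\theta=\min\{\alpha_j/\beta_j:\beta_j>0\}$ the coefficients $\alpha_j-\theta\beta_j$ are nonnegative, represent $\sigma$, and have smaller support.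

Suppose that $T_0,\dots,T_{i-1}$ are chosen, and let $U$ be the span of their functionals. If $U=V^*$, stop. Otherwise let $\tilde v_j$ be the image of $v_j$ in $V^*/U$, and let $X'=\{j:\tilde v_j\ne0\}$, a nonempty set disjoint from the earlier blocks. Since $\sigma\in U$, we have $\sum_{j\in X'}\tilde v_j=0$. Let $T_i\subset X'$ be minimal among the nonempty sets that carry a relation $\sum_{j\in T_i}\alpha_j\tilde v_j=0$ with all $\alpha_j>0$. Then $\tau_i\ge2$, since $\tilde v_j\ne0$, and the relation says that $\sum_{j\in T_i}\alpha_jv_j\in U$, which is (ii). Every relation among the $\tilde v_j$ $(j\in T_i)$ is a multiple of this one: otherwise the subtraction above gives a nonzero nonnegative relation with smaller support. So these $\tilde v_j$ have rank $\tau_i-1\ge1$, the span grows by exactly $\tau_i-1$ in step $i$, and the process ends with (i) and (iii).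
\end{proof}

The decomposition is not unique. For the star with a fixed point $c$ and a factor $(4,2)$ on $\{1,2,3,4\}$ one may take $T_0=\{c\}$ and $T_1=\{1,2,3,4\}$ with $x_1+\dots+x_4=2x_c$, or $T_0=\{1,2,3,4\}$ alone with all $\alpha_j=\frac12$. We fix one decomposition and write $x^i=x\cap T_i$ for $x\in\mathcal F$.

Let $x\ne y$ be members of $\mathcal F$. By (i) there is a first index $i$ with $x^i\ne y^i$, and by (ii) the sums $\sum_{j\in x^i}\alpha_j$ and $\sum_{j\in y^i}\alpha_j$ are equal, because $\sigma(x)=\sigma(y)$ and $x,y$ agree on the earlier blocks. As the $\alpha_j$ are positive,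
\begin{equation}\label{eq:incomparable}
\text{for } x\ne y \text{ in } \mathcal F \text{ there is an } i \text{ with } x^i\not\subset y^i \text{ and } y^i\not\subset x^i .
\end{equation}

A \emph{profile} is a vector $u=(u_0,\dots,u_t)$ of integers with $0\le u_i\le\tau_i$. Put $|u|=\sum u_i$ and $p(u)=\prod_i\binom{\tau_i}{u_i}$. The profile of $x\in\mathcal F$ is $u(x)=(|x^0|,\dots,|x^t|)$; it satisfies $|u(x)|\le\omega$, with equality exactly when $x\subset T$. We write $p(x)=p(u(x))$.

Order each block by an independent uniformly random linear order. Call $x\in\mathcal F$ \emph{initial} if $x^i$ is an initial segment of $T_i$ for every $i$, and \emph{final} if $x^i$ is a final segment of $T_i$ for every $i$. A given $u_i$-subset of $T_i$ is the initial segment of its length with probability $1/\binom{\tau_i}{u_i}$, so $x$ is initial with probability $1/p(x)$, and final with the same probability. Initial segments of one order are nested, and so are final segments. By \eqref{eq:incomparable}, at most one member is initial and at most one is final. Taking expectations,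
\begin{equation}\label{eq:LYM}
\sum_{x\in\mathcal F}\frac1{p(x)}\le1,\qquad\text{and hence}\qquad|\mathcal F|\le\max_{x\in\mathcal F}p(x).
\end{equation}
With a single block this is the proof of the \emph{LYM inequality}: an antichain $\mathcal Y$ of subsets of an $s$-set satisfies $\sum_{Y\in\mathcal Y}\binom{s}{|Y|}^{-1}\le1$.

Inequality \eqref{eq:LYM} does not use the intersection property and cannot suffice alone. The next example shows how that property enters.

\begin{example}\label{ex:k4}
Let $\omega=3$ and $k=4$, so $g(4)=6$. By Lemma~\ref{lem:blocks}(iii) the block sizes are one of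
\[
(4),\quad(3,2),\quad(2,3),\quad(1,4),\quad(1,3,2),\quad(1,2,3),\quad(2,2,2),\quad(1,2,2,2).
\]
In the first six cases $p(u)\le6$ for every profile, and \eqref{eq:LYM} gives $|\mathcal F|\le6$. In the last two cases there are three blocks of size $2$, and $p(u)\in\{1,2,4,8\}$. A member with $p(x)=8$ has one point in each of the three blocks, and since $|x|=3$ it has no other point. The eight such sets split into four pairs of disjoint sets, so $\mathcal F$ contains $b\le4$ of them. They use up $b/8$ of the sum in \eqref{eq:LYM}, and every other member uses at least $1/4$. Hence $|\mathcal F|\le b+4(1-\frac b8)=4+\frac b2\le6$.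
\end{example}

In the example the expensive profile, with $p=8$, can carry only half of the total mass, and the blocks that make it possible force all other profiles down to $p\le4$. The average of $8$ and $4$ is the required $6$. The same balance holds exactly in general.

\section{The range $\omega+1\le k\le2\omega-1$}\label{sec:middle}

Call a profile \emph{low} if $u_i\le\tau_i/2$ for all $i$. We need the largest value of $p(u)$ over low profiles with given $|u|$, uniformly over all block sizes allowed by Lemma~\ref{lem:blocks}(iii). For $0\le s\le k-1$ let
\[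
h(s)=2^{2s-k}\binom{2(k-s)}{k-s}.
\]
When $2s\ge k$ this is the size of the product of a factor $(2(k-s),k-s)$ and $2s-k$ pairs, and $h(d)=g(k)$ in the present range by \eqref{eq:gmiddle}. From $\binom{2q}{q}=\frac{2(2q-1)}{q}\binom{2q-2}{q-1}$ we get
\begin{equation}\label{eq:hratio}
\frac{h(s+1)}{h(s)}=\frac{2(k-s)}{2(k-s)-1}>1\qquad(0\le s\le k-2).
\end{equation}

\begin{lemma}\label{lem:low}
Let $u$ be a low profile and $s=|u|$. Then $s\le k-1$ and $p(u)\le h(s)$. If moreover $\tau_i-2u_i\ge2$ for some $i$, then $p(u)\le\frac{2(k-s)-2}{2(k-s)-1}\,h(s)$.
\end{lemma}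

\begin{proof}
We compare each factor with a central binomial coefficient and then merge these coefficients. Put $b_i=\tau_i-u_i\ge1$ and $\delta_i=\tau_i-2u_i$, so that $0\le\delta_i\le b_i$ and $\binom{\tau_i}{u_i}=\binom{2b_i-\delta_i}{b_i}$. For fixed $b\ge1$ and $0\le\delta\le b$ let $\varphi(\delta)=2^\delta\binom{2b-\delta}{b}$. Then
\[
\frac{\varphi(\delta+1)}{\varphi(\delta)}=\frac{2(b-\delta)}{2b-\delta}\le1 ,
\]
and this ratio is $1$ for $\delta=0$ and $\frac{2b-2}{2b-1}$ for $\delta=1$. Hence
\begin{equation}\label{eq:central}
\binom{\tau_i}{u_i}\le2^{-\delta_i}\binom{2b_i}{b_i},\qquad\text{and}\qquad\binom{\tau_i}{u_i}\le\frac{2b_i-2}{2b_i-1}\,2^{-\delta_i}\binom{2b_i}{b_i}\quad\text{if }\delta_i\ge2 .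
\end{equation}
For $b,b'\ge1$, two terms of Vandermonde's identity $\binom{m+m'}{e}=\sum_j\binom mj\binom{m'}{e-j}$, with $m=2b-1$ and $m'=2b'-1$, give
\[
\binom{2(b+b'-1)}{b+b'-1}\ge\binom{2b-1}{b}\binom{2b'-1}{b'-1}+\binom{2b-1}{b-1}\binom{2b'-1}{b'}=\frac12\binom{2b}{b}\binom{2b'}{b'} ,
\]
since $\binom{2b-1}{b}=\binom{2b-1}{b-1}=\frac12\binom{2b}{b}$. As $b+b'-1\ge1$, we can apply this $t$ times and obtain $\prod_{i=0}^t\binom{2b_i}{b_i}\le2^t\binom{2q}{q}$ with $q=\sum b_i-t\ge1$. By Lemma~\ref{lem:blocks}(iii), $q=(k+t-s)-t=k-s$ and $\sum\delta_i=k+t-2s$. Therefore $s\le k-1$ and $p(u)\le2^{t-(k+t-2s)}\binom{2(k-s)}{k-s}=h(s)$. If $\delta_i\ge2$, we gain the factor $\frac{2b_i-2}{2b_i-1}$ from \eqref{eq:central}. This factor increases with $b_i$, and $b_i\le q=k-s$ because the other $t$ numbers $b_j$ are at least $1$.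
\end{proof}

\begin{proposition}\label{prop:middle}
If $k\ge\omega+1$, then $|\mathcal F|\le h(d)$. In particular \eqref{eq:goal} holds for $\omega+1\le k\le2\omega-1$.
\end{proposition}

\begin{proof}
Let $a=k-d\ge2$. Call a profile \emph{critical} if it is low and $|u|=\omega$, and call a member critical if its profile is. Since $\omega\le k-1$, Lemma~\ref{lem:low} and \eqref{eq:hratio} give
\begin{equation}\label{eq:critical}
p(u)\le h(\omega)=\tfrac{2a}{2a-1}\,h(d)\qquad\text{for critical } u .
\end{equation}

Let $u$ be a noncritical profile with $|u|\le\omega$. We claim that there is a low profile $u'$ with $|u'|\le d$ and $p(u')\ge p(u)$. If $|u|=\omega$, then $2u_i\ge\tau_i+1$ for some $i$, so $\binom{\tau_i}{u_i-1}\ge\binom{\tau_i}{u_i}$, and we lower $u_i$ by one. Now the sum is at most $d$, and replacing each entry $u_i>\tau_i/2$ by $\tau_i-u_i$ keeps $p$ and lowers the sum. This proves the claim. Let $\Sigma=\sum_i\lfloor\tau_i/2\rfloor$, the largest sum of a low profile.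

If $\Sigma<\omega$, no profile is critical, so $p(x)\le h(d)$ for all $x\in\mathcal F$ by the claim, Lemma~\ref{lem:low} and \eqref{eq:hratio}. Then $|\mathcal F|\le h(d)$ by \eqref{eq:LYM}.

Let $\Sigma\ge\omega$. Raising an entry $u'_i<\lfloor\tau_i/2\rfloor$ by one keeps $u'$ low and increases $p$, so in the claim we may take $|u'|=d$. Since $d<\Sigma$, some $u_i'$ is still at most $\lfloor\tau_i/2\rfloor-1$, so that $\tau_i-2u'_i\ge2$, and the second part of Lemma~\ref{lem:low} gives
\begin{equation}\label{eq:noncritical}
p(u)\le\tfrac{2a-2}{2a-1}\,h(d)\qquad\text{for noncritical } u \text{ with } |u|\le\omega .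
\end{equation}
Let $\beta=\sum1/p(x)$ over the critical members. Since at most one member is initial, $\beta$ is the probability that some critical member is initial, and likewise the probability that some critical member is final. These two events are disjoint. For if $x$ is critical and initial and $y$ is critical and final, then $x,y\subset T$, and in each block $x^i$ is an initial and $y^i$ a final segment of length at most $\tau_i/2$, so $x\cap y=\emptyset$. Hence $\beta\le\frac12$. The noncritical members contribute at most $1-\beta$ to the sum in \eqref{eq:LYM}, so by \eqref{eq:critical} and \eqref{eq:noncritical}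
\[
|\mathcal F|=\sum_{x\in\mathcal F}p(x)\cdot\frac1{p(x)}\le\frac{2a\beta+(2a-2)(1-\beta)}{2a-1}\,h(d)=\frac{2a-2+2\beta}{2a-1}\,h(d)\le h(d).\qedhere
\]
\end{proof}

\section{The range $k\ge2\omega$}\label{sec:large}

For large $k$ two chains are not enough. With a single block of size $k$, the critical profile has $p=\binom k\omega$, and half of this exceeds $\binom k{\omega-1}$ as soon as $k\ge3\omega$. We need an argument in which the intersection property replaces $\omega$ by $d=\omega-1$ outright. Polynomials do this, because the inner product of two distinct members takes only the $d$ values $1,\dots,d$.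

\subsection{Polynomial functions on the family}

For $e\ge0$ let $\Pi_e$ be the space of functions $\mathcal F\to\mathbb{R}$ that are restrictions of real polynomials of degree at most $e$ in the coordinates $x_j$, and let $\Pi_{-1}=0$.

\begin{lemma}\label{lem:Pi}
$|\mathcal F|=\dim\Pi_d=\sum_{e=0}^d\dim\Pi_e/\Pi_{e-1}$.
\end{lemma}

\begin{proof}
For $y\in\mathcal F$ let $f_y(x)=\prod_{l=1}^d(\langle x,y\rangle-l)$, a polynomial of degree $d$. If $x\in\mathcal F\setminus\{y\}$, then $1\le\langle x,y\rangle\le d$, so $f_y(x)=0$, while $f_y(y)=d!\ne0$. Hence $\Pi_d$ is the space of all functions on $\mathcal F$.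
\end{proof}

Without the intersection property the factor $\langle x,y\rangle-0$ would be needed and the degree would be $\omega$. It remains to bound $\dim\Pi_e/\Pi_{e-1}$, and we begin with $e\le2$, which is the whole story for $\omega\le3$ and is also the key to uniqueness. Let $W=V^*/\mathbb{R}\sigma$, of dimension $k-1$, and let $\bar v_j\in W$ be the image of $v_j$; note that $\sum_{j\in X}\bar v_j=0$. The symmetric square $\operatorname{Sym}^2W$ is the space of quadratic forms in a basis $w_1,\dots,w_{k-1}$ of $W$; it has the basis $w_iw_{i'}$ $(i\le i')$ and dimension $\binom k2$. Let $Q\subset\operatorname{Sym}^2W$ be the span of the squares $\bar v_j^{\,2}$ $(j\in X)$.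

\begin{lemma}\label{lem:two}
\begin{enumerate}
\item[(a)] $\dim\Pi_1=k$ and $\dim\Pi_2/\Pi_1\le\binom k2-\dim Q$.
\item[(b)] $\bar v_j=0$ if and only if $j$ lies in all members of $\mathcal F$. If $\bar v_i$ and $\bar v_j$ are nonzero and parallel, then either $v_j=v_i$ on $\mathcal F$ and $\bar v_j=\bar v_i$, or $v_j=1-v_i$ on $\mathcal F$ and $\bar v_j=-\bar v_i$.
\item[(c)] Let $k\ge\omega+2$, and let $w_1,\dots,w_{k-1}$ be a basis of $W$ chosen among the $\bar v_j$. Then some $\bar v_j$ has at least two nonzero coefficients in this basis.
\end{enumerate}
\end{lemma}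

\begin{proof}
(a) Restriction to $\mathcal F$ is injective on $V^*$ and sends $\mathbb{R}\sigma$ onto the constants. So its image is $\Pi_1$, and $\Pi_1/\Pi_0\cong W$. The space $\Pi_2$ is spanned by products of two elements of $\Pi_1$, and such a product lies in $\Pi_1$ if one factor is constant. Hence multiplication induces a surjection $\operatorname{Sym}^2W\to\Pi_2/\Pi_1$. It kills $Q$, because $x_j^2=x_j$ on $\mathcal F$.

(b) We have $\bar v_j=0$ exactly when $v_j$ is constant on $\mathcal F$, and the constant is $1$ since $j\in X$. If $\bar v_j=\theta\bar v_i$ with $\theta\ne0$ and $\bar v_i\neq0$, then $v_j=\theta v_i+\eta$ on $\mathcal F$ for a constant $\eta$. As $v_i$ takes both values $0$ and $1$, the numbers $\eta$ and $\theta+\eta$ are distinct elements of $\{0,1\}$, so $(\theta,\eta)$ is $(1,0)$ or $(-1,1)$.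

(c) Suppose not. By (b), every nonzero $\bar v_j$ is some $\pm w_i$. Let $p_i\ge1$ and $q_i\ge0$ be the numbers of $j$ with $\bar v_j=w_i$ and $\bar v_j=-w_i$. From $\sum\bar v_j=0$ we get $p_i=q_i$. By (b), every member of $\mathcal F$ contains either all $p_i$ points of the first kind and none of the second, or the reverse. So $\omega\ge\sum_ip_i\ge k-1$, a contradiction.
\end{proof}

\begin{example}\label{ex:omega3}
For $\omega=2$, Lemmas \ref{lem:Pi} and \ref{lem:two}(a) give $|\mathcal F|=\dim\Pi_1=k$. For $\omega=3$ they give $|\mathcal F|\le k+\binom k2-\dim Q$. The squares $w_1^2,\dots,w_{k-1}^2$ lie in $Q$, which yields only $\binom k2+1$. If $k\ge5$, the vector $\bar v_j$ of part (c) has a square containing a mixed term $w_iw_{i'}$, so $\dim Q\ge k$ and $|\mathcal F|\le\binom k2=g(k)$.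
\end{example}

In the example, the squares of a basis were not enough, and one more square had to be found. In higher degree the blocks supply the extra squares in an organized way: they give $k+t$ variables of square zero, subject to $t+1$ linear relations whose effect can be computed block by block.

\subsection{The contribution of the blocks}

For $m\ge0$ let $B_m(z)=\sum_rB_{m,r}z^r$, where $B_{m,r}=\binom mr-\binom m{r-1}$ for $0\le r\le m/2$ and $B_{m,r}=0$ otherwise. Thus $B_0=B_1=1$, $B_2=1+z$, $B_3=1+2z$. We write $[z^e]P$ for the coefficient of $z^e$ in $P$, $[\le e]P$ for the sum of the coefficients in degrees at most $e$, and $P\le P'$ for coefficientwise inequality.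

\begin{lemma}\label{lem:oneblock}
Let $S$ be a set with $|S|=\tau\ge1$, let $\alpha_j\ne0$ for $j\in S$, and let $A=\mathbb{R}[x_j:j\in S]/(x_j^2\ (j\in S),\ \sum_j\alpha_jx_j)$. The part of $A$ of degree $r$ has dimension $B_{\tau,r}$.
\end{lemma}

\begin{proof}
Put $y_j=\alpha_jx_j$. The degree $r$ part $L_r$ of $\mathbb{R}[y_j]/(y_j^2)$ has the basis $y_R=\prod_{j\in R}y_j$, $|R|=r$, and $A_r$ is the cokernel of the map $\mathrm U:L_{r-1}\to L_r$, $\mathrm Uy_R=\sum_{j\notin R}y_{R\cup\{j\}}$, given by multiplication with $\sum y_j$. Its matrix is the inclusion matrix of $(r-1)$-subsets and $r$-subsets of $S$, which has full rank \cite{gottlieb}. Here is the short argument. Declare the $y_R$ orthonormal; the adjoint of $\mathrm U$ is $\mathrm Dy_R=\sum_{i\in R}y_{R\setminus\{i\}}$. Both $\mathrm{DU}y_R$ and $\mathrm{UD}y_R$ contain each $y_{(R\setminus\{i\})\cup\{j\}}$ $(i\in R,\ j\notin R)$ once, and they contain $y_R$ with coefficients $\tau-|R|$ and $|R|$. So $\|\mathrm Uf\|^2-\|\mathrm Df\|^2=(\tau-2s)\|f\|^2$ for $f\in L_s$. With $s=r-1$ this shows that $\mathrm U$ is injective on $L_{r-1}$ if $r\le\tau/2$, so $\dim A_r=\binom\tau r-\binom\tau{r-1}$.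 With $s=r>\tau/2$ it shows that $\mathrm D$ is injective on $L_r$, so $\mathrm U$ maps onto $L_r$ and $A_r=0$.
\end{proof}

\begin{lemma}\label{lem:hilbert}
$\dim\Pi_e/\Pi_{e-1}\le[z^e]\prod_{i=0}^tB_{\tau_i}$ for all $e\ge0$.
\end{lemma}

\begin{proof}
Work in $\mathbb{R}[x_j:j\in T]$. Let $\ell_i=\sum_{j\in T_i}\alpha_jx_j$, let $\lambda_0=0$, and for $i\ge1$ let $\lambda_i$ be a linear form in the variables of $T_0\cup\dots\cup T_{i-1}$ with $\ell_i=\lambda_i$ on $V$, as in Lemma~\ref{lem:blocks}(ii). By Lemma~\ref{lem:blocks}(i) every coordinate is, on $V$, a linear form in the variables of $T$, so the homogeneous polynomials of degree $e$ in these variables map onto $\Pi_e/\Pi_{e-1}$. This map kills the degree $e$ part of the ideal $I$ generated by the $x_j^2$ and the $\ell_i-\lambda_i$: on $\mathcal F$ we have $x_j^2q=x_jq$ and $\ell_0q=\sigma q=q$, both of degree $e-1$, and $(\ell_i-\lambda_i)q=0$ for $i\ge1$. So it suffices to bound the dimension of the degree $e$ part of $A=\mathbb{R}[x_j:j\in T]/I$.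

Let $\mathcal B_i$ be a set of monomials whose images form a basis of $\mathbb{R}[x_j:j\in T_i]/(x_j^2,\ell_i)$. By Lemma~\ref{lem:oneblock} it has $B_{\tau_i,r}$ elements of degree $r$, so the number of products $\beta_0\cdots\beta_t$ $(\beta_i\in\mathcal B_i)$ of degree $e$ is $[z^e]\prod B_{\tau_i}$. We show that these products span $A$. The relations are triangular, so we prove by descending induction on $i=t+1,t,\dots,0$ that $A$ is spanned by the products $\mu\beta_i\cdots\beta_t$, where $\mu$ is a monomial in the variables of $T_0\cup\dots\cup T_{i-1}$. For $i=t+1$ these are all monomials. For the step from $i+1$ to $i$, consider $\mu\nu\beta$, where $\beta=\beta_{i+1}\cdots\beta_t$, $\nu$ is a monomial of degree $r$ in the variables of $T_i$, and $\mu$ is a monomial in the earlier variables, and use induction on $r$. For $r=0$ we have $\nu=1\in\mathcal B_i$. For $r\ge1$, $\nu$ is a combination of elements of $\mathcal B_i$, of multiples of squares $x_j^2$, and of a term $\ell_iq$ with $q$ homogeneous of degree $r-1$ in the variables of $T_i$. In $A$ the multiples of squares vanish, and $\mu\ell_iq\beta=\mu\lambda_iq\beta$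 is a combination of products $\mu'\nu'\beta$ of the same kind with $\deg\nu'=r-1$.
\end{proof}

The bound is sharp for the star with factors $(1,1)$ and $(k,d)$, $k\geq 2d$: with block sizes $(1,k)$ it gives $[\le d]B_k=\binom kd$. To treat all block sizes at once we merge the factors $B_{\tau_i}$, as we merged central binomial coefficients in Lemma~\ref{lem:low}. For this we use a combinatorial model. A \emph{ballot path} of length $m$ is a sequence of $m$ steps $\mathrm u=+1$ or $\mathrm d=-1$ whose partial sums (heights) are all nonnegative. The number of ballot paths with $r$ down-steps is $B_{m,r}$: there are none if $r>m/2$, and if $r\le m/2$, reflecting the part after the first visit to height $-1$ matches the sequences with $r$ down-steps that reach $-1$ with all sequences having $m+1-r$ down-steps, of which there are $\binom m{r-1}$.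

\begin{lemma}\label{lem:ballot}
$B_mB_{m'}\le(1+z)B_{m+m'-2}$ for $m,m'\ge1$. Consequently $\prod_{i=0}^tB_{\tau_i}\le(1+z)^tB_{k-t}$.
\end{lemma}

\begin{proof}
We map pairs $(P,P')$ of ballot paths of lengths $m,m'$ injectively to pairs $(\epsilon,R)$ with $\epsilon\in\{0,1\}$ and $R$ a ballot path of length $m+m'-2$, so that the number of down-steps in $P$ and $P'$ together is $\epsilon$ plus the number in $R$. Write $P=P^-s$ with last step $s$. The first step of $P'$ is $\mathrm u$; write $P'=\mathrm uP''$, and also $P'=P'^-s'$ with last step $s'$.

If $P^-$ ends at height at least $1$, let $R=P^-P''$, and let $\epsilon=1$ if $s=\mathrm d$, $\epsilon=0$ if $s=\mathrm u$. The path $P''$ never goes more than one unit below its starting height, so $R$ is a ballot path.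

If $P^-$ ends at height $0$, then $s=\mathrm u$. Let $R=P^-P'^-$, a concatenation of ballot paths, and let $\epsilon=1$ if $s'=\mathrm d$, $\epsilon=0$ if $s'=\mathrm u$.

In both cases two steps are removed; one is an up-step and the other is recorded by $\epsilon$. The height of $R$ after $m-1$ steps tells which case occurred, so $(P,P')$ can be recovered.

For the consequence, apply the inequality $t$ times, absorbing $B_{\tau_1},\dots,B_{\tau_t}$ in turn. The lengths $\tau_0+\sum_{i\le l}(\tau_i-2)$ stay at least $1$ since $\tau_0\ge1$ and $\tau_i\ge2$, coefficientwise inequalities survive multiplication by polynomials with nonnegative coefficients, and the final length is $|T|-2t=k-t$.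
\end{proof}

The sum of the coefficients of $B_m$ telescopes:
\begin{equation}\label{eq:telescope}
[\le e]B_m=\binom me\qquad\text{for all integers } e\le\frac{m+1}2 .
\end{equation}
For $e\le m/2$ this is immediate, and for $m$ odd and $e=\frac{m+1}2$ we use $B_{m,e}=0$ and $\binom m{e-1}=\binom me$. Hence, if $e\le(k-t+1)/2$, Vandermonde's identity gives
\begin{equation}\label{eq:vandermonde}
[\le e]\,(1+z)^tB_{k-t}=\sum_j\binom tj\binom{k-t}{e-j}=\binom ke .
\end{equation}
The condition on $e$ requires that there be few blocks, and it cannot be dropped: for $k=6$, $d=2$ and block sizes $(1,2,2,2,2,2)$ we get $[\le2](1+z)^5=16>\binom62$. But many blocks need many points, and then some point lies in few members and can be deleted.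

\subsection{Completion of the proof of Theorem~\ref{thm:main}}

For $j\in X$ let $\mathcal F_j=\{x\in\mathcal F:j\in x\}$. Counting incidences gives $\sum_{j\in X}|\mathcal F_j|=\omega|\mathcal F|$.

\begin{proposition}\label{prop:large}
If $k\ge2\omega$, then $|\mathcal F|\le\binom kd$.
\end{proposition}

\begin{proof}
We use induction on $k$. By Propositions \ref{prop:small} and \ref{prop:middle} and the induction hypothesis, \eqref{eq:goal} holds in all dimensions less than $k$. For $j\in X$ the family $\mathcal F\setminus\mathcal F_j$ is intersecting and lies in the kernel of $v_j\ne0$, which has dimension $k-1\ge2d$. Hence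
\begin{equation}\label{eq:delete}
|\mathcal F\setminus\mathcal F_j|\le g(k-1)=\binom{k-1}d\qquad(j\in X).
\end{equation}

\emph{Many points: $|X|\ge k\omega/d$.} Some $j$ has $|\mathcal F_j|\le\frac\omega{|X|}|\mathcal F|\le\frac dk|\mathcal F|$. Then $\frac{k-d}k|\mathcal F|\le\binom{k-1}d$ by \eqref{eq:delete}, that is, $|\mathcal F|\le\binom kd$.

\emph{Few points: $|X|<k\omega/d=k+k/d$.} Since $k+t=|T|\le|X|$, we have $t<k/d$. Writing $k=2d+r$ with $r\geq 2$, we get $t<2+r/d\le2+r$, so $t\le r+1$ and $k-t\ge2d-1$. Thus $d\le(k-t+1)/2$, and Lemmas \ref{lem:Pi}, \ref{lem:hilbert}, \ref{lem:ballot} and \eqref{eq:vandermonde} give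
\begin{equation}\label{eq:fewpoints}
|\mathcal F|=\sum_{e=0}^d\dim\Pi_e/\Pi_{e-1}\le\sum_{e=0}^d[z^e](1+z)^tB_{k-t}=\binom kd .
\end{equation}
\end{proof}

Propositions \ref{prop:small}, \ref{prop:middle} and \ref{prop:large} prove \eqref{eq:goal} for all $k$. By Section~\ref{sec:products} this proves Theorem~\ref{thm:main} and Theorem~\ref{thm:second}(a), and part (c) was proved in Sections \ref{sec:products} and \ref{sec:small}.

\section{Uniqueness for $k\ge2\omega$}\label{sec:unique}

It remains to prove Theorem~\ref{thm:second}(b). Let $k\ge2\omega$, $\dim\mathcal F\le k$ and $|\mathcal F|=\binom kd$. Since $g$ is strictly increasing, $\dim\mathcal F=k$, and \eqref{eq:delete} gives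
\begin{equation}\label{eq:degree}
|\mathcal F_j|\ge\binom kd-\binom{k-1}d=\binom{k-1}{d-1}=\frac dk|\mathcal F|\qquad(j\in X).
\end{equation}
If $\mathcal F$ is a star with center $c$, put $K=X\setminus\{c\}$ and sum \eqref{eq:degree} over $j\in K$: this gives $d|\mathcal F|\ge|K|\frac dk|\mathcal F|$, so $|K|\le k$. As $\binom kd=|\mathcal F|\le\binom{|K|}d$ and $d\ge1$, we get $|K|=k$, and all $d$-subsets of $K$ occur. So $\mathcal F$ has the required form, and it suffices to prove the following.

\begin{proposition}\label{prop:star}
If $k\ge2\omega$, $\dim\mathcal F\le k$ and $|\mathcal F|=\binom kd$, then $\mathcal F$ is a star.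
\end{proposition}

For $\omega=2$ the family consists of $k\ge4$ pairwise intersecting edges, so it is a star. Let $\omega\ge3$, so $d\ge2$. We argue by induction on $k\ge2\omega$, assume that $\mathcal F$ is not a star, and reach a contradiction in both cases of the proof of Proposition~\ref{prop:large}. We shall use the elementary inequality
\begin{equation}\label{eq:double}
2\binom{m-1}{e-1}\le\binom me\quad\text{if } m\ge2e\ge2,\quad\text{strictly if } m>2e,
\end{equation}
which follows from $\binom{m-1}{e-1}=\frac em\binom me$, and an inequality of Bollob\'as, whose short proof we include.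

\begin{lemma}[Bollob\'as \cite{bollobas}]\label{lem:bollobas}
Let $\mathcal Y$ be an intersecting antichain of subsets of a $k$-set, all of size at most $k/2$. Then $\sum_{Y\in\mathcal Y}\binom{k-1}{|Y|-1}^{-1}\le1$.
\end{lemma}

\begin{proof}
Arrange the $k$ points around a circle uniformly at random, and let $b$ be the number of members that form arcs. Fix such a member $Y$. Another one, $Y'$, meets $Y$ and does not contain it, so $Y'$ begins or ends at one of the $|Y|-1$ gaps between consecutive points of $Y$. Two arcs that begin at the same gap, or end at the same gap, are nested; an arc that ends and an arc that begins at the same gap are disjoint, having sizes at most $k/2$. So each gap serves at most one $Y'$, and $b\le|Y|$. Hence $\sum1/|Y|\le1$ over the members that form arcs. A set $Y$ forms an arc with probability $k/\binom k{|Y|}$, and $\frac k{|Y|}\binom k{|Y|}^{-1}=\binom{k-1}{|Y|-1}^{-1}$. Take expectations.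
\end{proof}

\subsection{Many points}

Let $|X|\ge k\omega/d$. The average of the numbers $|\mathcal F_j|$ is $\frac\omega{|X|}|\mathcal F|\le\frac dk|\mathcal F|$, so by \eqref{eq:degree} we have $|X|=k\omega/d$ and, for all $j$, $|\mathcal F_j|=\binom{k-1}{d-1}$ and $|\mathcal F\setminus\mathcal F_j|=\binom{k-1}d$.

If $k>2\omega$, the induction hypothesis applies to $\mathcal F\setminus\mathcal F_j$, which has dimension at most $k-1$. It is a star with some center $c$, and $|\mathcal F_c|\ge\binom{k-1}d>\binom{k-1}{d-1}$ because $2d\le k-1$. This is a contradiction.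

If $k=2\omega$, then $|X|=2\omega^2/(\omega-1)$ is an integer. As $\omega$ and $\omega-1$ are coprime, $\omega-1$ divides $2$, so $\omega=3$, $k=6$, $|\mathcal F|=15$ and $|\mathcal F_j|=5$. Every member meets a fixed member $y$ in one of its three points, so $|\mathcal F|\le1+3\cdot4=13$, a contradiction.

\subsection{Few points: the coordinates fall into at most $k$ classes}

Let $|X|<k\omega/d$. Equality holds in \eqref{eq:fewpoints}, and the inequality there holds term by term, so equality holds for each $e\le d$, in particular for $e=2$. By \eqref{eq:vandermonde}, $\dim\Pi_2/\Pi_1=\binom k2-\binom k1$, and Lemma~\ref{lem:two}(a) gives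
\[
\dim Q\le k .
\]
So the squares of all coordinates span at most one dimension more than the squares of a basis of $W$. This is a strong restriction.

Since $\mathcal F$ is not a star, $\bar v_j\ne0$ for all $j\in X$ by Lemma~\ref{lem:two}(b). Choose coordinate functionals $\xi_1,\dots,\xi_{k-1}$ among the $v_j$ whose images $w_1,\dots,w_{k-1}$ form a basis of $W$. Call $\bar v_j=\sum b_iw_i$ \emph{mixed} if at least two $b_i$ are nonzero. Mixed vectors exist by Lemma~\ref{lem:two}(c), since $k\ge2\omega\ge\omega+2$. The space $Q$ contains $w_1^2,\dots,w_{k-1}^2$, hence also the element $\sum_{i<i'}b_ib_{i'}w_iw_{i'}$ for each $j$. These elements lie in the span of the $w_iw_{i'}$ with $i<i'$, which meets $Q$ in dimension at most $k-(k-1)=1$. So for any two mixed vectors, with coefficients $b$ and $b'$, there is a constant $\kappa\ne0$ with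
\begin{equation}\label{eq:kappa}
b_ib_{i'}=\kappa\,b'_ib'_{i'}\qquad(i<i').
\end{equation}
In particular all mixed vectors have the same support $I\subset\{1,\dots,k-1\}$, with $|I|\ge2$.

The \emph{class} of $\xi_i$ is the set of $j\in X$ with $\bar v_j$ parallel to $w_i$. By Lemma~\ref{lem:two}(b) it consists of $p_i\ge1$ points with $v_j=\xi_i$ on $\mathcal F$ and $q_i\ge0$ points with $v_j=1-\xi_i$ on $\mathcal F$, so it contains exactly $q_i+(p_i-q_i)\xi_i(x)$ points of a member $x$. For $i\notin I$, the coefficient of $w_i$ in $\sum_j\bar v_j=0$ is $p_i-q_i$. Hence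
\begin{equation}\label{eq:balanced}
p_i=q_i\ge1 \text{ for } i\notin I,\ \text{and such a class contains exactly } p_i \text{ points of every member.}
\end{equation}

\emph{The case $|I|=2$.} By \eqref{eq:balanced}, the $k-3$ classes with $i\notin I$ contain at least $k-3$ points of every member. For $i\in I$ some member has $\xi_i(x)=1$, and it contains a further point. So $\omega\ge k-2\ge2\omega-2$, contrary to $\omega\ge3$.

\emph{The case $|I|\ge3$.} For two mixed vectors put $\rho_i=b_i/b'_i$ $(i\in I)$. By \eqref{eq:kappa}, $\rho_i\rho_{i''}=\kappa=\rho_{i'}\rho_{i''}$ for distinct $i,i',i''\in I$, so all $\rho_i$ are equal, and all mixed vectors are parallel. They form one further class. Let $\xi_k$ be one of its functionals, with image $\sum_{i\in I}b_iw_i$, and define $p_k,q_k$ as before. Now $X$ is the union of $k$ classes. Put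
\[
I^*=I\cup\{k\},\qquad s=|I^*|,\qquad r=k-s,
\]
so that $r$ is the number of classes outside $I^*$. The coefficient of $w_i$ $(i\in I)$ in $\sum\bar v_j=0$ gives $p_i-q_i=-(p_k-q_k)b_i$, so the differences $p_i-q_i$ $(i\in I^*)$ are all zero or all nonzero. If all are zero, then $\omega=\sum_{i\le k}p_i\ge k$, which is false. So all are nonzero. Where $p_i<q_i$, we replace $\xi_i$ by a coordinate functional of its class that equals $1-\xi_i$ on $\mathcal F$; this swaps $p_i$ and $q_i$. Then $\mu_i=p_i-q_i\ge1$ for $i\in I^*$, and counting the points of a member class by class gives, on $\mathcal F$,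
\begin{equation}\label{eq:R}
\sum_{i\in I^*}\mu_i\xi_i=R,\qquad R=\omega-\sum_{i\in I^*}q_i-\sum_{i\notin I^*}p_i\le\omega-r .
\end{equation}
Also $R\ge1$, since $\xi_k$ is not identically zero on $\mathcal F$.

\subsection{Few points: counting}

The family is now close to a product of $r$ pairs and an antichain on $I^*$, and we can count. A member $x$ is determined by its values $\xi_1(x),\dots,\xi_k(x)$, that is, by the vector $\pi=(\xi_i(x))_{i\notin I^*}\in\{0,1\}^r$ and the set $Y=\{i\in I^*:\xi_i(x)=1\}$. Let $\mathcal Y_\pi$ be the family of sets $Y$ that occur with $\pi$, so that $|\mathcal F|=\sum_\pi|\mathcal Y_\pi|$. By \eqref{eq:R} and $\mu_i\ge1$, each $\mathcal Y_\pi$ is an antichain on the $s$-set $I^*$, and its members satisfy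
\begin{equation}\label{eq:half}
|Y|\le R\le\omega-r\le\frac{k-2r}2\le\frac s2 .
\end{equation}

\emph{Subcase $R\le d-r$.} All sets $Y$ have size at most $d-r\le s/2$, so the LYM inequality gives $|\mathcal Y_\pi|\le\binom{k-r}{d-r}$ and $|\mathcal F|\le2^r\binom{k-r}{d-r}$. If $r\ge1$, apply \eqref{eq:double} with $(m,e)=(k-i,d-i)$ for $0\le i<r$; here $e>d-r\ge R\ge1$ and $m-2e=k-2d+i>0$. This gives $|\mathcal F|<\binom kd$, a contradiction. So $r=0$, and $\mathcal F$ corresponds to an antichain of $\binom kd$ subsets of $I^*=\{1,\dots,k\}$ of sizes at most $d<k/2$. In the LYM inequality each term is at least $\binom kd^{-1}$, strictly if $|Y|<d$, so the antichain consists of all $d$-subsets. For each of them $d\le\sum_{i\in Y}\mu_i=R\le d$, so $R=d$ and all $\mu_i$ equal $1$. By \eqref{eq:R}, $\sum q_i=\omega-d=1$: exactly one point $j_0$ of $X$ satisfies $v_{j_0}=1-\xi_{i_0}$ for some $i_0$, and all others satisfy $v_j=\xi_i$ for some $i$. Take disjoint $d$-sets $Y,Y'$ with $i_0\in Y$. The corresponding members share no point of the second kind, and the one corresponding to $Y$ does not contain $j_0$. They are disjoint,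 a contradiction.

\emph{Subcase $R=\omega-r$.} By \eqref{eq:R} and \eqref{eq:balanced}, $q_i=0$ for $i\in I^*$ and $p_i=q_i=1$ for $i\notin I^*$. Hence two members with data $(\pi,Y)$ and $(\pi',Y')$ are disjoint exactly when $Y\cap Y'=\emptyset$ and $\pi'=\bar\pi$, where $\bar\pi$ is obtained from $\pi$ by exchanging $0$ and $1$.

If $r=0$, then $\mathcal F$ corresponds to an intersecting antichain on a $k$-set with sizes at most $\omega\le k/2$. For such sizes $\binom{k-1}{|Y|-1}\le\binom{k-1}{\omega-1}$, and Lemma~\ref{lem:bollobas} gives $|\mathcal F|\le\binom{k-1}d<\binom kd$.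

If $r\ge1$, take a uniformly random linear order of $I^*$. At most one initial segment lies in $\mathcal Y_\pi$, at most one final segment lies in $\mathcal Y_{\bar\pi}$, and both cannot happen, since by \eqref{eq:half} the two segments would be disjoint. Taking expectations,
\[
\sum_{Y\in\mathcal Y_\pi}\binom s{|Y|}^{-1}+\sum_{Y\in\mathcal Y_{\bar\pi}}\binom s{|Y|}^{-1}\le1 ,
\]
so $|\mathcal Y_\pi|+|\mathcal Y_{\bar\pi}|\le\binom sR=\binom{k-r}{\omega-r}$ by \eqref{eq:half}. There are $2^{r-1}$ pairs $\{\pi,\bar\pi\}$. Applying \eqref{eq:double} with $(m,e)=(k-i,\omega-i)$ for $1\le i<r$, where $e>\omega-r\ge1$ and $m-2e=k-2\omega+i>0$, we obtain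
\[
|\mathcal F|\le2^{r-1}\binom{k-r}{\omega-r}\le\binom{k-1}{\omega-1}<\binom kd .
\]

Every case leads to a contradiction. This proves Proposition~\ref{prop:star}, and with it Theorem~\ref{thm:second}.

\begin{remark}
The hypothesis $k\ge2\omega$ in part (b) is sharp. For $k=2\omega-1\geq 5$ the family of all $\omega$-subsets of a $k$-set has $\binom kd$ members and is not a star. It has the shape of the last subcase with $r=0$, $R=\omega$ and all $\mu_i=1$, and the step that fails for it is \eqref{eq:half}.
\end{remark}

\begin{thebibliography}{9}

\bibitem{bollobas}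
B.~Bollob\'as, \emph{Sperner systems consisting of pairs of complementary subsets}, J. Combin. Theory A \textbf{15} (1973).

\bibitem{gottlieb}
Gottlieb, Proc. AMS \textbf{17} (1966).

\bibitem{source}
\emph{Intersection theorems under dimension constraints},
\texttt{http://oa.las.ac.cn/\allowbreak oainone/\allowbreak service/\allowbreak workdown/\allowbreak RO202412250010195WH}.

\end{thebibliography}
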